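# Holomorphic differential operators of infinite order: the sheaf $D^\infty_X$ is not coherent

## 1. The guess that $D^\infty_X$ behaves like $D_X$

Let $X$ be a complex analytic manifold of pure dimension $n\ge 1$, with structure sheaf $\underline O_X$. It is a textbook fact that the sheaf $D_X$ of holomorphic linear differential operators of finite order is a coherent sheaf of rings, with Noetherian stalks. Now enlarge $D_X$ by allowing infinite series in the derivations, with coefficients that decay so fast that the series still act on germs of holomorphic functions. One obtains the sheaf $D^\infty_X$. Is it coherent too? The text "Part four. BURIAL (III) or the Four Operations" (http://www.ucw.cz/~ps/grothendieck/deepl/d_4_part4.pdf) remarks: "we don't know if $D^{\infty}$ is itself coherent." The natural first guess is yes: coherence holds for $D_X$, and one would expect a completion of this kind to inherit it. Let us fix the definitions and test the guess.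

**Definition (operators of infinite order).** In local coordinates $x=(x_1,\dots,x_n)$, a section of $D^\infty_X$ is a formal sum $P=\sum_{\alpha\in\mathbb N^n}a_\alpha(x)\partial^\alpha$ with holomorphic $a_\alpha$ such that for every compact $K$ in the coordinate domain and every $\varepsilon>0$ there is a constant $C_{K,\varepsilon}$ with
$$\sup_K|a_\alpha|\le C_{K,\varepsilon}\,\frac{\varepsilon^{|\alpha|}}{\alpha!}\qquad\text{for all }\alpha .$$

What we use from the definition is this: $D^\infty_X$ is a sheaf of rings containing $D_X$ and compatible with changes of coordinates; it acts on $\underline O_X$ by $Pf=\sum a_\alpha\partial^\alpha f$; and $(PQ)f=P(Qf)$.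

For example, take $n=1$ and $P=\sum_k\frac{(-1)^k}{(2k)!}\partial^k$, formally "$\cos\sqrt\partial$". Since $(2k)!\ge (k!)^2$, we have $\frac{k!}{(2k)!}\le\frac1{k!}\le e^{1/\varepsilon}\varepsilon^k$, so $P$ belongs to $D^\infty$. On the other hand, $e^{\partial}=\sum_k\partial^k/k!$ does not belong to it: the condition fails for every $\varepsilon<1$. This is as it should be, because $e^\partial$ formally sends $f(x)$ to $f(x+1)$ and so is not local.

**Definition (coherence).** $D^\infty_X$ is coherent (on the left) if for every open $U\subset X$ and every morphism $(D^\infty_U)^m\to D^\infty_U$ of left $D^\infty_U$-modules, the kernel is locally of finite type, that is, locally generated by finitely many sections.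

If a sheaf of modules is of finite type near $q$, then its stalk at $q$ is a finitely generated module over the stalk of the ring. This is the only consequence of finite type that we shall need.

**A test by hand.** Let $n=1$ and consider $(Q,S)\mapsto Qx+S\partial$ over an open $W\subset\mathbb C$. Write $Q=\sum a_k\partial^k$. From $\partial^kx=x\partial^k+k\partial^{k-1}$, the coefficient of $\partial^0$ in $Qx$ is $a_0x+a_1$. An operator $\sum b_k\partial^k$ is of the form $S\partial$ if and only if $b_0=0$, because then $S=\sum b_{k+1}\partial^k$ satisfies the growth condition: $C\varepsilon^{k+1}/(k+1)!\le C\varepsilon\cdot\varepsilon^k/k!$. So $Q$ occurs in the kernel if and only if $a_1=-a_0x$, that is,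
$$Q=a_0(1-x\partial)+T\partial^2,\qquad T=\sum_k a_{k+2}\partial^k .$$
Since $(1-x\partial)x+x^2\partial=0$ and $\partial^2x=(x\partial+2)\partial$, and since $S$ is determined by $Q$, the kernel is generated by $(1-x\partial,\,x^2)$ and $(\partial^2,\,-x\partial-2)$. The guess survives.

Notice the shape of the condition on $Q$. The constant function $1$ spans the kernel of $\partial$, and $a_0x+a_1=(Qx)(1)=Q(x\cdot 1)$. So being in the kernel means *annihilating the function $g(x)=x$*. One simple zero of the symbol of $\partial$ gave one condition on $Q$.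

**Where the proof for $D_X$ stops.** For $D_X$ one filters by order, passes to principal symbols, and uses that the associated graded ring, locally $\underline O_X[\xi_1,\dots,\xi_n]$, has good finiteness properties. An operator of infinite order has no order and no principal symbol, so this argument does not start. What replaces it is the *total* symbol, an entire function of $\zeta\in\mathbb C^n$. An entire function can have infinitely many zeros, and so the single condition above can become infinitely many. That is where the guess fails.

## 2. Failure of coherence at every point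

For every $n\ge1$ the answer is no, and coherence fails near every point.

**Theorem A.** Let $X$ have pure dimension $n\ge1$ and let $q\in X$. There are a neighborhood $V$ of $q$ and $G,P\in D^\infty_X(V)$ such that the kernel $\mathcal K$ of
$$\phi:(D^\infty_V)^2\to D^\infty_V,\qquad (Q,S)\mapsto QG+SP$$
has a stalk $\mathcal K_q$ that is not a finitely generated left $D^\infty_{X,q}$-module. Hence $\mathcal K$ is not of finite type near $q$, and $D^\infty_U$ is not coherent for any nonempty open $U\subset X$.

**Theorem B.** Let $q\in X$ and $R=D^\infty_{X,q}$.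

1. $R$ is not a left coherent ring: with $G,P$ as in Theorem A, the left ideal $RG+RP$ is finitely generated but not finitely presented.
2. $R$ contains free left ideals of rank $2$, and of countably infinite rank. In particular $R$ is not left Ore and not left Noetherian. More precisely, there are $G_0,P\in D^\infty(\mathbb C^n)$ such that $(Q,S)\mapsto QG_0+SP$ is an injective morphism $(D^\infty_{\mathbb C^n})^2\to D^\infty_{\mathbb C^n}$.
3. The same holds on the right: $R$ is not right coherent, $D^\infty_X$ is not coherent as a right module over itself, and the right-handed version of 2 holds.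

A ring is left coherent if each of its finitely generated left ideals is finitely presented. The left Ore condition says, in its simplest form, that any two nonzero elements have a nonzero common left multiple. For instance, in the stalk of $D_{\mathbb C}$ at $0$ the elements $x$ and $\partial$ have the common left multiple $\partial^2x=(x\partial+2)\partial$. For general rings the condition is stated with regular elements (elements that are zero divisors on neither side): for $a\in R$ and $s\in R$ regular there are $a'\in R$ and $s'\in R$ regular with $s'a=a's$. We shall refute both forms.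

A chart centered at $q$ identifies $D^\infty_X$ near $q$ with $D^\infty_{\mathbb C^n}$ near $0$. So from now on we work on $\mathbb C^n$ with $q=0$. Notation: $x=(x_1,x')$, $\zeta=(\zeta_1,\zeta')$, $|\zeta|_1=\sum|\zeta_i|$, $\zeta x=\sum\zeta_ix_i$. For $n=1$ the variables $x',\zeta'$ are absent, and one loses nothing by thinking of this case throughout.

## 3. Total symbols and continuity

This section turns operators into functions of $(x,\zeta)$. The symbol calculus for $D^\infty$ has one rule that we shall use all the time: apply the operator to $e^{\zeta x}$.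

**Lemma 1.** Let $W\subset\mathbb C^n$ be open.

(a) $P=\sum a_\alpha\partial^\alpha\mapsto\sigma_P(x,\zeta)=\sum a_\alpha(x)\zeta^\alpha$ is a bijection from $D^\infty(W)$ onto the set of holomorphic functions $\sigma$ on $W\times\mathbb C^n$ such that for all compact $K\subset W$ and all $\varepsilon>0$ there is $C$ with $|\sigma|\le Ce^{\varepsilon|\zeta|_1}$ on $K\times\mathbb C^n$. Moreover $P(e^{\zeta x})=\sigma_P(x,\zeta)e^{\zeta x}$.

(b) If $f_\nu\to f$ in $\underline O(W)$ locally uniformly, then $Pf_\nu\to Pf$ locally uniformly on $W$.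

(c) $\sigma_{QR}(x,\zeta)e^{\zeta x}=Q\big(\sigma_R(x,\zeta)e^{\zeta x}\big)$, with $\zeta$ a fixed parameter. If $R$ has constant coefficients, then $\sigma_{QR}=\sigma_Q\sigma_R$.

*Proof.* (a) If $|a_\alpha|\le C\varepsilon^{|\alpha|}/\alpha!$ on $K$, then on $K\times\mathbb C^n$
$$\sum_\alpha|a_\alpha\zeta^\alpha|\le C\sum_\alpha\frac{\varepsilon^{|\alpha|}|\zeta^\alpha|}{\alpha!}=Ce^{\varepsilon|\zeta|_1}.$$
So the series converges locally uniformly, $\sigma_P$ is holomorphic, and the bound holds. The map is injective because a power series in $\zeta$ determines its coefficients. Conversely, let $\sigma$ be holomorphic with the bound, and let $a_\alpha(x)$ be its Taylor coefficients in $\zeta$ at $0$. They are holomorphic in $x$, by Cauchy's integral formula. Apply Cauchy's estimate on $|\zeta_i|=r_i$ with $r_i=\alpha_i/\varepsilon$ when $\alpha_i>0$, and let $r_i\to0$ when $\alpha_i=0$. On $K$ this gives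
$$|a_\alpha|\le C\prod_{\alpha_i>0}\frac{e^{\varepsilon r_i}}{r_i^{\alpha_i}}=C\prod_{\alpha_i>0}\Big(\frac{e\varepsilon}{\alpha_i}\Big)^{\alpha_i}\le C\,\frac{(e\varepsilon)^{|\alpha|}}{\alpha!},$$
since $\alpha_i^{\alpha_i}\ge\alpha_i!$. As $\varepsilon$ is arbitrary, this is the growth condition. The last formula holds because $\partial^\alpha e^{\zeta x}=\zeta^\alpha e^{\zeta x}$.

(b) Let $K\subset W$ be compact. Choose $\varepsilon>0$ such that the union $K'$ of the closed polydiscs of radius $\varepsilon$ centered at points of $K$ is a compact subset of $W$. Cauchy's estimate gives $\sup_K|\partial^\alpha f|\le\alpha!\,\varepsilon^{-|\alpha|}\sup_{K'}|f|$. The growth condition with $\varepsilon/2$ gives $\sup_K|a_\alpha|\le C(\varepsilon/2)^{|\alpha|}/\alpha!$. Hence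
$$\sup_K|Pf|\le C\sum_\alpha2^{-|\alpha|}\sup_{K'}|f|=2^nC\sup_{K'}|f|.$$
Apply this to $f_\nu-f$.

(c) Apply $(QR)f=Q(Rf)$ to $f=e^{\zeta x}$ and use (a). If $\sigma_R$ does not depend on $x$, it is a constant for $Q$ and comes out by linearity. $\square$

We call the functions $\sigma$ of Lemma 1(a) the *symbols* over $W$.

## 4. A constant-coefficient operator with sparse zeros

We want one operator $P$ of infinite order for which we can decide exactly when $H=SP$ is solvable, and for which symbols can be prescribed on the zero set. Both tasks are easy when the zeros of $\sigma_P$ are very sparse. Put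
$$F(s)=\prod_{i\ge1}(1+2^{-i}s),\qquad M(s)=F(s)^2,\qquad Z=\{\pm2^i:\ i\ge1\},\qquad \Phi(\zeta_1)=\prod_{i\ge1}(1-4^{-i}\zeta_1^2).$$

**Step 1: growth.** This step shows that $F$, $M$ and $\Phi$ grow slowly enough to give symbols. For $s\ge0$, the factors of $F$ with $i\le N$ give a polynomial, and those with $i>N$ give at most $\prod_{i>N}e^{2^{-i}s}=e^{2^{-N}s}$. Hence for each $\varepsilon>0$ there is $C_\varepsilon$ with $F(s)\le C_\varepsilon e^{\varepsilon s}$ for $s\ge 0$, and $M$ has the same property. From $1-4^{-i}\zeta_1^2=(1-2^{-i}\zeta_1)(1+2^{-i}\zeta_1)$ we get $|\Phi(\zeta_1)|\le M(|\zeta_1|)$. So $\Phi(\zeta_1)$ is a symbol. Its zeros are simple and are exactly the points of $Z$. Let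
$$P=\Phi(\partial_1)\in D^\infty(\mathbb C^n).$$

**Step 2: interpolation functions.** This step produces functions that equal $1$ at one point of $Z$ and $0$ at the others, with a bound independent of the point. For $z=\pm2^i\in Z$ put
$$L_z(\zeta_1)=\frac1{A_z}\Big(1+\frac{\zeta_1}z\Big)\prod_{m\ne i}(1-4^{-m}\zeta_1^2),\qquad A_z=2\prod_{m\ne i}(1-4^{i-m}).$$
Then $L_z(z)=1$. Also $L_z=0$ on $Z\setminus\{z\}$: the first factor vanishes at $-z$, the others at $\pm2^m$ with $m\ne i$. In $A_z$ the factors with $m<i$ have absolute value $4^{i-m}-1\ge3$. For those with $m>i$ we use $\prod(1-t_l)\ge1-\sum t_l$ for $t_l\in[0,1]$ (induction on the number of factors, then a limit):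
$$|A_z|\ge2\prod_{l\ge1}(1-4^{-l})\ge2\Big(1-\sum_{l\ge1}4^{-l}\Big)=\tfrac43\ge1 .$$
Since $|1+\zeta_1/z|\le1+2^{-i}|\zeta_1|\le(1+2^{-i}|\zeta_1|)^2$, we obtain
$$|L_z(\zeta_1)|\le M(|\zeta_1|)\qquad\text{for all }z\in Z. \tag{1}$$

**Step 3: a lower bound on circles.** This step makes division by $\Phi$ harmless. Let $|\zeta_1|=\sqrt2\,2^i$ with $i\ge0$. Then $|1-4^{-m}\zeta_1^2|\ge|1-2\cdot4^{i-m}|$. For $m\le i$ the right side is $2\cdot4^{i-m}-1\ge1$. For $m=i+l$ with $l\ge1$ it is $1-2\cdot4^{-l}$. Therefore
$$|\Phi(\zeta_1)|\ge\prod_{l\ge1}(1-2\cdot4^{-l})\ge1-\tfrac23=\tfrac13\qquad\text{if }|\zeta_1|=\sqrt2\,2^i,\ i\ge0. \tag{2}$$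

**Lemma 2 (division).** Let $H\in D^\infty(W)$. There is $S\in D^\infty(W)$ with $H=SP$ if and only if $\sigma_H(x,\zeta)=0$ whenever $\zeta_1\in Z$. In that case $S$ is unique.

*Proof.* By Lemma 1(c), $\sigma_{SP}=\sigma_S\,\Phi(\zeta_1)$. This gives necessity. It also gives uniqueness, since $\sigma_S=\sigma_H/\Phi(\zeta_1)$ off the set $\zeta_1\in Z$, which has dense complement. Conversely, let $\sigma_H$ vanish for $\zeta_1\in Z$. Then $s=\sigma_H/\Phi(\zeta_1)$ is holomorphic on $W\times\mathbb C^n$, because the zeros of $\Phi$ are simple. To show that $s$ is a symbol, let $|\sigma_H|\le Ce^{\varepsilon|\zeta|_1}$ on $K\times\mathbb C^n$. Given $\zeta$, let $i\ge0$ be minimal with $r=\sqrt2\,2^i\ge|\zeta_1|$. Either $i=0$ and $r=\sqrt2$, or $\sqrt2\,2^{i-1}<|\zeta_1|$ and $r<2|\zeta_1|$; in both cases $r\le\sqrt2+2|\zeta_1|$. Fix $x\in K$ and $\zeta'$. By the maximum principle in $\zeta_1$ on the disc of radius $r$, and by (2),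
$$|s(x,\zeta)|\le3Ce^{\varepsilon(r+|\zeta'|_1)}\le3Ce^{\sqrt2\,\varepsilon}e^{2\varepsilon|\zeta|_1}.$$
Since $\varepsilon$ is arbitrary, $s=\sigma_S$ for some $S\in D^\infty(W)$, and $\sigma_{SP}=\sigma_H$ gives $SP=H$. $\square$

**The guess with constant coefficients.** Let $\Phi_\pm(\zeta_1)=\prod_{i\ge1}(1\mp2^{-i}\zeta_1)$, so that $\Phi=\Phi_+\Phi_-$ and $|\Phi_\pm(\zeta_1)|\le F(|\zeta_1|)$. Take $G=\Phi_+(\partial_1)$. The relation $QG+SP=0$ reads $\sigma_Q\Phi_++\sigma_S\Phi_-\Phi_+=0$, i.e. $\sigma_Q=-\sigma_S\Phi_-$. So the kernel is free with generator $(-\Phi_-(\partial_1),1)$. An infinite order alone does no harm in this example. Variable coefficients are what we turn to next.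

## 5. Kernels that annihilate a prescribed sequence of functions

In the test of Section 1 the kernel was described by "$Q$ annihilates $x$". With $P=\Phi(\partial_1)$ there is one such condition for each point of $Z$, and interpolation allows us to choose all the functions to be annihilated.

**Proposition 3 (realization).** Let $(g_i)_{i\ge1}$ be any sequence of entire functions of one variable. There is $G\in D^\infty(\mathbb C^n)$ such that, for $\phi(Q,S)=QG+SP$, the map $(Q,S)\mapsto Q$ is an isomorphism of sheaves of left $D^\infty$-modules from $\mathcal K=\ker\phi$ onto the sheaf $\mathcal I$ given by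
$$\mathcal I(W)=\{Q\in D^\infty(W):\ Q\big(g_i(x_1)e^{\zeta'x'}\big)=0\ \text{ for all } i\ge1,\ \zeta'\in\mathbb C^{n-1}\}.$$

*Proof.* **Step 1: construction of $G$.** We want $\sigma_G$ at $\zeta_1=z_i$ to be a nonzero multiple of $g_i(x_1)e^{-z_ix_1}$. Enumerate $Z=\{z_1,z_2,\dots\}$ and put
$$c_i=2^{-i}\Big(1+\sup_{|y|\le i}|g_i(y)e^{-z_iy}|\Big)^{-1}>0,\qquad \sigma(x,\zeta)=\sum_{i\ge1}c_i\,g_i(x_1)e^{-z_ix_1}L_{z_i}(\zeta_1).$$
For $|x_1|\le\rho$ the terms with $i\ge\rho$ are at most $2^{-i}M(|\zeta_1|)$, by (1), and each of the finitely many others is at most a constant times $M(|\zeta_1|)$. So the series converges locally uniformly and $|\sigma|\le C_\rho M(|\zeta_1|)$ there. By Step 1 of Section 4 and Lemma 1(a), $\sigma=\sigma_G$ for some $G\in D^\infty(\mathbb C^n)$. By the interpolation property,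
$$\sigma_G(x,z_i,\zeta')=c_i\,g_i(x_1)e^{-z_ix_1}. \tag{3}$$

**Step 2: identification of the kernel.** The map $(Q,S)\mapsto Q$ is linear over $D^\infty$. It is injective on $\mathcal K$, since $SP=0$ implies $S=0$ by the uniqueness in Lemma 2. A section $Q$ over $W$ is in the image if and only if $QG\in D^\infty(W)P$, which by Lemma 2 means $\sigma_{QG}(x,z_i,\zeta')=0$ for all $i$ and $\zeta'$. By Lemma 1(c) and (3), with $\zeta=(z_i,\zeta')$,
$$\sigma_{QG}(x,z_i,\zeta')\,e^{z_ix_1+\zeta'x'}=Q\big(\sigma_G(x,z_i,\zeta')e^{z_ix_1+\zeta'x'}\big)=c_i\,Q\big(g_i(x_1)e^{\zeta'x'}\big).$$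
Since $c_i\ne0$, the image over $W$ is exactly $\mathcal I(W)$. $\square$

Theorem A is now a question of choosing $g_1,g_2,\dots$ so that the stalk $\mathcal I_0$ is not finitely generated.

## 6. Monomials and exponentials give finitely generated annihilators

An infinite list of conditions sounds as if it should already prevent finite generation. It does not.

**Monomials.** Take $g_i(y)=y^{i-1}$, and call the resulting operator $G_0$. If $Q\in\mathcal I(W)$, then $Q(x_1^me^{\zeta'x'})=0$ for all $m\ge0$ and all $\zeta'$. The series $\sum_m\frac{\zeta_1^m}{m!}x_1^me^{\zeta'x'}$ converges to $e^{\zeta x}$ locally uniformly in $x$. Hence $Q(e^{\zeta x})=0$ for every $\zeta$ by Lemma 1(b), so $\sigma_Q=0$ and $Q=0$. Thus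
$$\mathcal I=0\quad\text{for } g_i(y)=y^{i-1}. \tag{4}$$
There are so many conditions that nothing satisfies them, and the zero module is finitely generated. We keep (4), because it is the heart of Theorem B(2), but it says nothing against coherence.

**Exponentials.** Take $g_i(y)=e^{2^iy}$. Since $Q(e^{2^ix_1+\zeta'x'})=\sigma_Q(x,2^i,\zeta')e^{2^ix_1+\zeta'x'}$, the section $Q$ lies in $\mathcal I(W)$ if and only if $\sigma_Q$ vanishes for $\zeta_1\in\{2,4,8,\dots\}$. Then $\sigma_Q\Phi_-$ is the symbol of $Q\,\Phi_-(\partial_1)$ and vanishes for $\zeta_1\in Z$. By Lemma 2 it equals $s\Phi$ with a symbol $s$, so $\sigma_Q=s\Phi_+$. Hence $\mathcal I=D^\infty\Phi_+(\partial_1)$ has a single generator.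

In the second trial the conditions are alike at all points $x$. This suggests what is missing. Suppose finitely many germs generate $\mathcal I_0$. They are defined on one common ball $B$ centered at $0$, and every germ in $\mathcal I_0$ is a left combination of them. To contradict this, we need for *every* ball $B$ a property that all sections over $B$ have, that passes to left combinations, and that some germ in $\mathcal I_0$ lacks. Annihilating the germ of a fixed function $h$ passes to left combinations, since $Qh=0$ implies $SQh=0$. So sections over a large ball should be forced to annihilate a function $h$ that germs at $0$ need not annihilate.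

## 7. A condition that only reaches large balls

Lemma 1(b) offers a mechanism. Sections annihilating the $g_i$ also annihilate limits of the $g_i$, *over the open sets where the convergence takes place*. Let the sequence converge only far away from $0$. A section over a large ball $B$ annihilates the limit on the far part of $B$, and then on all of $B$ by the identity theorem. A section over a small neighborhood of $0$ never sees the convergence.

Try this with one wall, at $\operatorname{Re}x_1=1$:
$$h_i(y)=e^{2y}+e^{2^i(1-y)},\qquad i\ge1 .$$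
On $\operatorname{Re}x_1>1$ we have $h_i(x_1)\to e^{2x_1}$ locally uniformly. So if $Q$ is defined on a ball about $0$ of radius greater than $1$ and annihilates all $h_i(x_1)$, then $Q(e^{2x_1})=0$ on the whole ball.

On the near side we look for $Q$ with $Q(h_i(x_1)e^{\zeta'x'})=0$ for all $i,\zeta'$, and $Q(e^{2x_1})=e^{2x_1}$. Let us seek a symbol depending on $x_1,\zeta_1$ only. The second requirement says $\sigma_Q(x,2)=1$, and then
$$e^{-\zeta'x'}Q\big(h_i(x_1)e^{\zeta'x'}\big)=e^{2x_1}+\sigma_Q(x,-2^i)\,e^{2^i(1-x_1)}e^{0}$$
because $Q(e^{-2^ix_1+\zeta'x'})=\sigma_Q(x,-2^i)e^{-2^ix_1+\zeta'x'}$. This vanishes if and only if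
$$\sigma_Q(x,-2^i)=-e^{2x_1-2^i(1-x_1)} .$$
These prescribed values decrease rapidly as $i\to\infty$ exactly when $\operatorname{Re}x_1<1$. There the interpolation series
$$\sigma_Q=L_2(\zeta_1)-\sum_{i\ge1}e^{2x_1-2^i(1-x_1)}L_{-2^i}(\zeta_1)$$
converges to a symbol, by (1): on $\operatorname{Re}x_1\le1-\delta$ the series is dominated by $|e^{2x_1}|\sum_ie^{-2^i\delta}M(|\zeta_1|)$. So the condition $Q(e^{2x_1})=0$ holds for sections over balls of radius greater than $1$ and fails for a section over $\operatorname{Re}x_1<1$.

One wall only distinguishes balls of radius greater than $1$ from small neighborhoods; the stalk at $0$ is a matter of arbitrarily small balls. We need a wall at $\operatorname{Re}x_1=1/J$ for every $J\ge1$, each with its own test function $e^{2^Jx_1}$, and each served by infinitely many of the $g_i$. Also, the operator built for wall $J$ has to annihilate the functions $g_i$ belonging to the other walls. The interpolation takes care of this, because different walls use disjoint sets of points of $Z$.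

## 8. Walls accumulating at the origin: proof of Theorem A

For $i\ge1$ let $j(i)=1+v_2(i)$, where $v_2$ is the $2$-adic valuation. The function $j$ takes every value in $\{1,2,\dots\}$ infinitely often. Put
$$g_i(y)=e^{2^{j(i)}y}+e^{2^i\left(\frac1{j(i)}-y\right)}, \tag{5}$$
and take $G$ and $\mathcal K\cong\mathcal I$ from Proposition 3 for this sequence.

**Claim 1.** Let $B$ be an open ball centered at $0$ of radius $\rho>1/J$, and let $Q\in\mathcal I(B)$. Then $Q(e^{2^Jx_1})=0$ on $B$.

*Proof.* The purpose is to force an extra condition on sections over large balls. The set $B'=B\cap\{\operatorname{Re}x_1>1/J\}$ is open, and it is nonempty since it contains $(t,0,\dots,0)$ for $1/J<t<\rho$. Let $i\to\infty$ through the infinitely many $i$ with $j(i)=J$. On a compact subset of $B'$ we have $\operatorname{Re}(\frac1J-x_1)\le-\delta$ for some $\delta>0$, so $|e^{2^i(1/J-x_1)}|\le e^{-2^i\delta}\to0$. Hence $g_i(x_1)\to e^{2^Jx_1}$ locally uniformly on $B'$. Taking $\zeta'=0$ in the definition of $\mathcal I$ gives $Q(g_i(x_1))=0$, so Lemma 1(b) gives $Q(e^{2^Jx_1})=0$ on $B'$. The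 function $Q(e^{2^Jx_1})$ is holomorphic on the connected set $B$ and vanishes on the nonempty open subset $B'$. By the identity theorem it vanishes on $B$. $\square$

**Claim 2.** For every $J\ge1$ there is $Q_J\in\mathcal I(H_J)$, where $H_J=\{\operatorname{Re}x_1<1/J\}\ni0$, with $Q_J(e^{2^Jx_1})=e^{2^Jx_1}$.

*Proof.* The purpose is to exhibit a germ at $0$ that violates the extra condition.

**Step 1: definition of $Q_J$.** We check that the interpolation series gives a symbol on $H_J$. Let
$$\sigma_J(x,\zeta)=L_{2^J}(\zeta_1)-\sum_{i:\,j(i)=J}e^{\,2^Jx_1-2^i\left(\frac1J-x_1\right)}L_{-2^i}(\zeta_1).$$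
A compact $K\subset H_J$ lies in $\operatorname{Re}x_1\le\frac1J-\delta$ for some $\delta>0$. With $A=\sup_K|e^{2^Jx_1}|$, the terms of the sum are at most $Ae^{-2^i\delta}M(|\zeta_1|)$ on $K\times\mathbb C^n$, by (1). So the series converges locally uniformly, and $|\sigma_J|\le\big(1+A\sum_ie^{-2^i\delta}\big)M(|\zeta_1|)$ there. By Lemma 1(a), $\sigma_J$ is the symbol of an operator $Q_J\in D^\infty(H_J)$.

**Step 2: values of the symbol on $Z$.** These values decide how $Q_J$ acts on the exponentials in (5). Since $L_z(z)=1$ and $L_z=0$ on $Z\setminus\{z\}$,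
$$\sigma_J(x,2^j,\zeta')=\begin{cases}1,&j=J,\\0,&j\ne J,\end{cases}\qquad \sigma_J(x,-2^i,\zeta')=\begin{cases}-e^{\,2^Jx_1-2^i\left(\frac1J-x_1\right)},&j(i)=J,\\0,&j(i)\ne J.\end{cases} \tag{6}$$
The first formula with $j=J$, $\zeta'=0$ gives $Q_J(e^{2^Jx_1})=e^{2^Jx_1}$.

**Step 3: $Q_J$ belongs to $\mathcal I(H_J)$.** We apply $Q_J$ to each $g_i(x_1)e^{\zeta'x'}$, which is a sum of two exponentials. By Lemma 1(a),
$$e^{-\zeta'x'}Q_J\big(g_i(x_1)e^{\zeta'x'}\big)=\sigma_J(x,2^{j(i)},\zeta')\,e^{2^{j(i)}x_1}+\sigma_J(x,-2^i,\zeta')\,e^{2^i/j(i)}e^{-2^ix_1}.$$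
If $j(i)\ne J$, both terms vanish by (6). If $j(i)=J$, the right side is
$$e^{2^Jx_1}-e^{\,2^Jx_1-2^i/J+2^ix_1}\,e^{2^i/J-2^ix_1}=e^{2^Jx_1}-e^{2^Jx_1}=0 .$$
So $Q_J\in\mathcal I(H_J)$. $\square$

**End of the proof of Theorem A.** Suppose the stalk $\mathcal I_0$ were generated over $D^\infty_{\mathbb C^n,0}$ by finitely many germs. Represent them by $Q^{(1)},\dots,Q^{(N)}\in\mathcal I(B)$ on one ball $B$ centered at $0$, and choose $J$ with $1/J$ smaller than the radius of $B$. By Claim 1, every $Q^{(l)}$ annihilates the germ of $e^{2^Jx_1}$ at $0$. Hence so does every element $\sum_lS_lQ^{(l)}$ of $\mathcal I_0$. But the germ of $Q_J$ at $0$ lies in $\mathcal I_0$ and maps $e^{2^Jx_1}$ to itself, which is not zero. This is a contradiction.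

So $\mathcal K_0\cong\mathcal I_0$ is not finitely generated, and therefore $\mathcal K=\ker\phi$ is not of finite type near $0$. A chart centered at $q\in X$ transports this to a neighborhood $V$ of $q$. Given a nonempty open $U\subset X$, choose $q\in U$ and shrink $V$ so that $V\subset U$; then $\phi$ on $V$ shows that $D^\infty_U$ is not coherent. $\blacksquare$

Hence $D^\infty_X$ is coherent for no $n\ge1$.

## 9. Left ideals: proof of Theorem B, parts 1 and 2

**Part 1.** The aim is to translate Theorem A into a statement on the ring $R$. The map $R^2\to RG+RP$, $(Q,S)\mapsto QG+SP$, is surjective with kernel $\mathcal K_q$, because passing to stalks is exact. Suppose $E=RG+RP$ were finitely presented: there is an exact sequence $0\to E'\to R^m\to E\to0$ with $E'$ finitely generated. Schanuel's lemma gives $\mathcal K_q\oplus R^m\cong E'\oplus R^2$. Then $\mathcal K_q$ is a quotient of the finitely generated module $E'\oplus R^2$, hence finitely generated. This contradicts Theorem A. So $E$ is a finitely generated left ideal that is not finitely presented, and $R$ is not left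 coherent.

**Part 2.** Here the monomials of Section 6 come back.

**Step 1: rank $2$.** This step proves the injectivity statement on $\mathbb C^n$. By Proposition 3, the kernel of $(Q,S)\mapsto QG_0+SP$ is isomorphic to the sheaf $\mathcal I$ of (4), which is $0$. So the morphism $(D^\infty_{\mathbb C^n})^2\to D^\infty_{\mathbb C^n}$ is injective. At the level of stalks,
$$QG_0+SP=0\ \Longrightarrow\ Q=S=0, \tag{7}$$
so $RG_0+RP=RG_0\oplus RP$ is a free left ideal of rank $2$.

**Step 2: infinite rank.** We show that the elements $G_0P^k$, $k\ge0$, are left linearly independent. A relation $\sum_{k=0}^NQ_kG_0P^k=0$ reads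
$$Q_0G_0+\Big(\sum_{k=1}^NQ_kG_0P^{k-1}\Big)P=0 .$$
By (7), $Q_0=0$ and $\sum_{k=1}^NQ_kG_0P^{k-1}=0$. The latter is a relation with fewer terms, so all $Q_k$ vanish by induction on $N$. Hence $\sum_kRG_0P^k$ is a free left ideal of countably infinite rank. Finitely many of its elements involve only finitely many basis elements, so it is not finitely generated, and $R$ is not left Noetherian.

**Step 3: the Ore condition.** By (7), $G_0$ and $P$ are nonzero and $RG_0\cap RP=0$, so they have no nonzero common left multiple. For the form with regular elements, take $a=G_0$ and $s=P$. An equation $s'G_0=a'P$ forces $s'=0$ by (7), and $0$ is not regular. What remains is that $P$ is regular in $R$. That $SP=0$ implies $S=0$ is in Lemma 2. That $PS=0$ implies $S=0$ will follow from the adjoint of the next section.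

## 10. The formal adjoint: proof of Theorem B, part 3

The passage from left to right is made by an anti-automorphism, formally $P=\sum a_\alpha\partial^\alpha\mapsto\sum(-1)^{|\alpha|}\partial^\alpha a_\alpha$. By the Leibniz rule this suggests, for open $W\subset\mathbb C^n$ and $P\in D^\infty(W)$, the definition
$$P^*=\sum_\beta b_\beta\partial^\beta,\qquad b_\beta=\sum_\gamma(-1)^{|\beta+\gamma|}\binom{\beta+\gamma}\beta\partial^\gamma a_{\beta+\gamma}. \tag{8}$$
For example, for $n=1$ we get $(x\partial)^*=-\partial x=-x\partial-1$.

**Proposition 4.** The map $P\mapsto P^*$ is an involutive anti-automorphism of the sheaf of rings $D^\infty_W$: $(PQ)^*=Q^*P^*$ and $P^{**}=P$.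

*Proof.* **Step 1: finite order.** We first verify the identities in $D(W)$, where (8) is a finite sum and $P^*=\sum(-1)^{|\alpha|}\partial^\alpha a_\alpha$ as a product of operators. For a function $a$, clearly $(aP)^*=P^*a$. Moreover $(\partial_iP)^*=-P^*\partial_i$. Indeed, for $P=a\partial^\alpha$ we have $\partial_iP=a\partial_i\partial^\alpha+(\partial_ia)\partial^\alpha$, hence
$$(\partial_iP)^*=(-1)^{|\alpha|}\partial^\alpha\big(-\partial_i\,a+(\partial_ia)\big)=-(-1)^{|\alpha|}\partial^\alpha a\,\partial_i=-P^*\partial_i ,$$
where $\partial_i\,a=a\,\partial_i+(\partial_ia)$ as operators. Combining the two rules, $(a\partial^\alpha Q)^*=(\partial^\alpha Q)^*a=(-1)^{|\alpha|}Q^*\partial^\alpha a=Q^*(a\partial^\alpha)^*$. By additivity $(PQ)^*=Q^*P^*$. Finally $(a\partial^\alpha)^{**}=\big((-1)^{|\alpha|}\partial^\alpha a\big)^*=(-1)^{|\alpha|}a\,(\partial^\alpha)^*=a\partial^\alpha$.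

**Step 2: seminorms.** They allow us to pass from finite to infinite order by continuity. For $K\subset W$ compact and $\varepsilon>0$ put
$$\|P\|_{K,\varepsilon}=\sup_\alpha\,\sup_K|a_\alpha|\,\alpha!\,\varepsilon^{-|\alpha|}.$$
The growth condition says that all these are finite. They increase as $\varepsilon$ decreases, so it suffices to consider small $\varepsilon$. If they all vanish on $P$, then $P=0$, so limits are unique. For the truncations $P_N=\sum_{|\alpha|\le N}a_\alpha\partial^\alpha$,
$$\|P-P_N\|_{K,\varepsilon}=\sup_{|\alpha|>N}2^{-|\alpha|}\sup_K|a_\alpha|\,\alpha!\,(\varepsilon/2)^{-|\alpha|}\le2^{-N}\|P\|_{K,\varepsilon/2}\to0 .$$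
Given $K$, fix $\delta>0$ such that there is a compact $K'\subset W$ containing the closed polydiscs of radius $\delta$ centered on $K$, and let $\varepsilon\le\delta/2$. Cauchy's estimate reads $\sup_K|\partial^\gamma f|\le\gamma!\,\delta^{-|\gamma|}\sup_{K'}|f|$.

**Step 3: $*$ is well defined and continuous.** We bound the coefficients (8). On $K$,
$$|b_\beta|\le\sum_\gamma\frac{(\beta+\gamma)!}{\beta!\,\gamma!}\,\gamma!\,\delta^{-|\gamma|}\,\frac{\varepsilon^{|\beta+\gamma|}}{(\beta+\gamma)!}\,\|P\|_{K',\varepsilon}=\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K',\varepsilon}\sum_\gamma\Big(\frac\varepsilon\delta\Big)^{|\gamma|}\le2^n\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K',\varepsilon}.$$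
So the series in (8) converge uniformly on $K$, the $b_\beta$ are holomorphic, $P^*\in D^\infty(W)$, and $\|P^*\|_{K,\varepsilon}\le2^n\|P\|_{K',\varepsilon}$.

**Step 4: composition is continuous.** We first need the coefficients of $PQ$, where now $Q=\sum b_\beta\partial^\beta$. By Lemma 1(c), $\sigma_{PQ}e^{\zeta x}=P\big(\sum_\beta b_\beta\zeta^\beta e^{\zeta x}\big)$. The sum converges locally uniformly in $x$, so by Lemma 1(b) and the Leibniz rule
$$\sigma_{PQ}(x,\zeta)=\sum_\beta\sum_\alpha\sum_{\gamma\le\alpha}a_\alpha\binom\alpha\gamma(\partial^\gamma b_\beta)\,\zeta^{\alpha-\gamma+\beta}. \tag{9}$$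
Write $\eta=\alpha-\gamma$. On $K$, the absolute values of the coefficients in (9) that belong to $\zeta^\kappa$ add up to at most
$$\sum_{\eta+\beta=\kappa}\sum_\gamma\frac{\varepsilon^{|\eta+\gamma|}}{(\eta+\gamma)!}\,\frac{(\eta+\gamma)!}{\eta!\,\gamma!}\,\gamma!\,\delta^{-|\gamma|}\,\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K,\varepsilon}\|Q\|_{K',\varepsilon}\le2^n\frac{(2\varepsilon)^{|\kappa|}}{\kappa!}\,\|P\|_{K,\varepsilon}\|Q\|_{K',\varepsilon},$$
because $\sum_\gamma(\varepsilon/\delta)^{|\gamma|}\le2^n$ and $\sum_{\eta+\beta=\kappa}\frac{\kappa!}{\eta!\,\beta!}=2^{|\kappa|}$. Multiplying by $|\zeta^\kappa|$ and summing over $\kappa$ gives a finite number. So (9) converges absolutely and may be grouped by powers of $\zeta$, which identifies the coefficient of $\partial^\kappa$ in $PQ$. The bound then says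
$$\|PQ\|_{K,2\varepsilon}\le2^n\,\|P\|_{K,\varepsilon}\,\|Q\|_{K',\varepsilon}.$$
Consequently, if $P_\nu\to P$ and $Q_\nu\to Q$ in all seminorms, then $P_\nu Q_\nu\to PQ$, since $PQ-P_\nu Q_\nu=(P-P_\nu)Q+P_\nu(Q-Q_\nu)$ and each seminorm of $P_\nu$ stays bounded.

**Step 5: passage to the limit.** We carry the identities over. By Step 1, $(P_NQ_N)^*=Q_N^*P_N^*$ and $P_N^{**}=P_N$. Let $N\to\infty$. By Steps 2, 3 and 4, the limits are $(PQ)^*=Q^*P^*$ and $P^{**}=P$. Formula (8) is compatible with restriction to smaller open sets, so $*$ is a morphism of sheaves. $\square$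

**Conclusion of part 3.** By Proposition 4, $D^\infty_W\cong(D^\infty_W)^{\mathrm{op}}$ for every open $W\subset\mathbb C^n$. A right module over a ring is a left module over the opposite ring. So all left-handed statements of Theorems A and B turn into right-handed ones. Explicitly, $(Q,S)\mapsto G^*Q+P^*S$ has a kernel whose stalk at $0$ is not finitely generated as a right module, $G^*R+P^*R$ is a finitely generated right ideal that is not finitely presented, and $(Q,S)\mapsto G_0^*Q+P^*S$ is injective on $\mathbb C^n$.

**Regularity of $P$.** This completes Step 3 of Section 9. For $P=\Phi(\partial_1)$ the coefficients are constant, so (8) gives $b_\beta=(-1)^{|\beta|}a_\beta$, that is, $P^*=\Phi(-\partial_1)=\Phi(\partial_1)=P$, as $\Phi$ is even. If $PS=0$ in $R$, then $S^*P=S^*P^*=(PS)^*=0$, so $S^*=0$ by Lemma 2, and $S=S^{**}=0$. Hence $P$ is regular, and $R$ fails the left Ore condition also in the form with regular elements. The anti-automorphism gives the same failure on the right. $\blacksquare$
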